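# Two remembered covers do not suffice in the Menger game

## 1. The guess that two covers are enough

Two players work on a topological space $X$. In each round the first player, $\mathscr C$, presents an open cover, and the second player, $\mathscr F$, answers with a piece of $X$ that finitely many members of that cover can cover. $\mathscr F$ wants the pieces, over infinitely many rounds, to exhaust $X$. Suppose that $\mathscr F$ can win when allowed to remember everything. Can $\mathscr F$ still win when remembering only the last two covers and the number of the round?

The first guess is **yes**. The next three sections give reasons to believe it: on a countable space one remembered cover is plenty; on the simplest uncountable space where the game has content, one cover is too few but two are enough; a third, fourth or hundredth recent cover never helps; and on a large class of spaces two covers always suffice. Nevertheless the guess is wrong, and the space that refutes it has only one more level than the spaces in that class. The question comes from the paper "Almost Compatible Functions And Infinite Length Games" (https://projecteuclid.org/download/pdf_1/euclid.rmjm/1528077627). Everything below is proved in ZFC, with no further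 assumptions.

**Definition (Menger game).** In round $n<\omega$ of $\operatorname{Men}(X)$, $\mathscr C$ chooses an open cover $\mathcal U_n$ of $X$, and then $\mathscr F$ chooses a set $F_n\subseteq X$ that can be covered by finitely many members of $\mathcal U_n$. $\mathscr F$ wins the play if $X=\bigcup_{n<\omega}F_n$; otherwise $\mathscr C$ wins. We write $\mathscr F\uparrow\operatorname{Men}(X)$ if $\mathscr F$ has a winning strategy with perfect information.

**Definition (Markov strategies).** A *$k$-Markov strategy* for $\mathscr F$ is a strategy whose move in each round depends only on the last $k$ moves of $\mathscr C$ (at most $k$ of them in the early rounds) and on the round number. We write $\mathscr F\underset{k\text{-mark}}{\uparrow}\operatorname{Men}(X)$ if $\mathscr F$ has a winning one, and $\mathscr F\underset{k\text{-mark}}{\not\uparrow}\operatorname{Men}(X)$ if not.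

The current cover $\mathcal U_n$ counts among the last $k$ moves, so a 2-Markov strategy sees $\mathcal U_{n-1},\mathcal U_n$ and $n$ (only $\mathcal U_0$ when $n=0$).

**Definition (types of spaces).** A space is *zero-dimensional* if it has a base of clopen sets, and a *P-space* if every countable intersection of open sets is open. For a space $Y$ let $Y'$ be the set of its non-isolated points, with the subspace topology, and iterate: $Y''=(Y')'$, and so on. $Y$ is scattered of *(Cantor–Bendixson) height* $h<\omega$ if $h$ is the least number of steps after which nothing is left.

For example, a nonempty discrete space has height $1$, and a convergent sequence with its limit has height $2$: the first step leaves the limit, the second leaves nothing.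

Three textbook facts are used throughout. We identify an ordinal $\delta$ with the set of ordinals below it.

* Every countable set of countable ordinals has a countable upper bound.
* If an uncountable set is split into countably many pieces, some piece is uncountable.
* A closed discrete subset $D$ of a Lindelöf space $Y$ is countable. For each $d\in D$ take an open set meeting $D$ only in $d$; together with $Y\setminus D$ these sets cover $Y$, and a countable subcover can account for only countably many points of $D$.

**Proposition 1.** If $Y$ is countable, then $\mathscr F$ has a winning 1-Markov strategy in $\operatorname{Men}(Y)$.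

*Proof.* If $Y=\{y_i:i<\omega\}$ (with repetitions if necessary), play $\{y_0,\dots,y_n\}$ in round $n$. This is a finite set, hence legal for any cover, and the sets exhaust $Y$. For empty $Y$ there is nothing to do. $\square$

So a counterexample to the guess must be uncountable.

## 2. One non-isolated point: one cover fails, two succeed

Let $L=\{p\}\cup\omega_1$, where every $\xi<\omega_1$ is isolated and a set containing $p$ is open iff it contains $[\gamma,\omega_1)$ for some $\gamma<\omega_1$. This is a P-space: countably many bounds $\gamma$ have a common countable upper bound. It has height $2$. It is Lindelöf, since a member of a cover that contains $p$ leaves only countably many points.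

With full memory $\mathscr F$ wins easily: in round $0$ play a member of $\mathcal U_0$ containing $p$, then cover the countably many remaining points one at a time. But $\mathscr F$ must remember which points remained.

With a single remembered cover $\mathscr F$ cannot win. The reason is a small counting lemma, which we will use four times.

**Lemma 2.** Let $E\subseteq\omega_1$ be uncountable, and for each $\varepsilon\in E$ let $B(\varepsilon)$ be a finite set of ordinals. Then the set
$$T=\{\xi<\omega_1:\ \xi\in B(\varepsilon)\text{ for every }\varepsilon\in E\text{ with }\varepsilon>\xi\}$$
is finite.

*Proof.* If $T$ were infinite, take a countably infinite $T_0\subseteq T$. It has a countable upper bound, and $E$ is uncountable, so some $\varepsilon\in E$ is larger than all elements of $T_0$. Then $T_0\subseteq B(\varepsilon)$, although $B(\varepsilon)$ is finite. $\square$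

**No 1-Markov strategy wins on $L$.** For $0<\delta<\omega_1$ let $\mathcal V(\delta)$ be the cover consisting of $\{p\}\cup[\delta,\omega_1)$ and the singletons $\{\xi\}$, $\xi<\delta$. Fix a 1-Markov strategy, and let $B_n(\delta)$ be the set of $\xi<\delta$ that belong to its answer to $\mathcal V(\delta)$ in round $n$. It is finite, because each such $\xi$ lies in no member of $\mathcal V(\delta)$ but $\{\xi\}$. By Lemma 2, for each $n$ only finitely many $\xi$ satisfy $\xi\in B_n(\delta)$ for all $\delta>\xi$. So all but countably many $\xi$ avoid this for every $n$; fix such a $\xi$, and for each $n$ a $\delta_n>\xi$ with $\xi\notin B_n(\delta_n)$. If $\mathscr C$ plays $\mathcal V(\delta_0),\mathcal V(\delta_1),\dots$, then $\xi$ is never covered.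

**Two covers suffice on $L$.** Each cover $\mathcal U_n$ gives $\mathscr F$ a cutoff $\delta_n<\omega_1$: everything from $\delta_n$ on, together with $p$, lies in one member. A point $\xi$ that is never covered lies below all cutoffs. If $\mathscr F$ could number the points below each cutoff by natural numbers in a way that does not depend on the cutoff, then covering the points with number at most $n$ in round $n$ would win. A single numbering of $\omega_1$ with finitely many points per number is impossible. But one can have numberings of the individual $\delta<\omega_1$ any two of which disagree at only finitely many points, and with two covers in view, $\mathscr F$ can cover all the points of disagreement. Here are the details.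

**Lemma 3 (coherent functions).** There are functions $f_\delta:\delta\to\omega$ ($\delta<\omega_1$), each finite-to-one, such that for $\gamma<\delta$ the functions $f_\gamma$ and $f_\delta{\restriction}\gamma$ differ at only finitely many points.

*Proof.* We build $f_\delta$ by recursion, keeping both properties. Put $f_0=\emptyset$ and $f_{\delta+1}=f_\delta\cup\{(\delta,0)\}$; this adds one point to one fiber, and for $\gamma\le\delta$ we have $f_{\delta+1}{\restriction}\gamma=f_\delta{\restriction}\gamma$, so both properties persist.

Let $\delta$ be a limit. Take $0=\delta_0<\delta_1<\cdots$ with supremum $\delta$, and put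
$$f_\delta(\xi)=\max\bigl(f_{\delta_{n+1}}(\xi),\,n\bigr)\qquad\text{for }\xi\in[\delta_n,\delta_{n+1}).$$

*Finite-to-one.* If $f_\delta(\xi)\le m$ and $\xi\in[\delta_n,\delta_{n+1})$, then $n\le m$ and $f_{\delta_{n+1}}(\xi)\le m$. There are finitely many such $n$, and for each of them finitely many such $\xi$.

*Coherence.* Fix $n$ and let $j\le n$. On $[\delta_j,\delta_{j+1})$, the functions $f_\delta$ and $f_{\delta_{j+1}}$ differ only where $f_{\delta_{j+1}}<j$, which is a finite set since $f_{\delta_{j+1}}$ is finite-to-one; and $f_{\delta_{j+1}}$ differs from $f_{\delta_{n+1}}$ at only finitely many points there. Adding up over $j\le n$, $f_\delta{\restriction}\delta_{n+1}$ and $f_{\delta_{n+1}}$ differ at finitely many points. Given $\gamma<\delta$, pick $n$ with $\gamma<\delta_{n+1}$; on $\gamma$, $f_\gamma$ differs finitely from $f_{\delta_{n+1}}$, which differs finitely from $f_\delta$. $\square$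

We also want to glue strategies on countably many pieces.

**Lemma 4.** Suppose $Y=\bigcup_{i<\omega}Y_i$ and for each $i$, $\mathscr F$ has a winning 2-Markov strategy $\tau^i$ in $\operatorname{Men}(Y_i)$. Then $\mathscr F$ has a winning 2-Markov strategy in $\operatorname{Men}(Y)$.

*Proof.* An open cover of $Y$ restricts to an open cover of $Y_i$. Start the $i$-th strategy in round $i$: in round $n$ play $\bigcup_{i\le n}\tau^i_{n-i}$, where $\tau^i_{n-i}$ is the answer of $\tau^i$ in its round $n-i$ to the restrictions of $\mathcal U_{n-1},\mathcal U_n$ (only of $\mathcal U_n$ if $n=i$). This is a finite union of sets each covered by finitely many members of $\mathcal U_n$, so it is legal, and it uses only $n,\mathcal U_{n-1},\mathcal U_n$. The rounds $n\ge i$ contain a full play of $\tau^i$, so they cover $Y_i$. $\square$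

**Lemma 5.** Let $Y$ be a $T_1$ Lindelöf space with $|Y|\le\aleph_1$ and at most one non-isolated point. Then $\mathscr F$ has a winning 2-Markov strategy in $\operatorname{Men}(Y)$.

*Proof.* If $Y$ has no non-isolated point, it is discrete and Lindelöf, hence countable, and Proposition 1 applies.

Let $p$ be the non-isolated point, and identify $Y\setminus\{p\}$ with a set $I\subseteq\omega_1$. If $U\ni p$ is open, then $Y\setminus U$ is closed and consists of isolated points, so it is closed and discrete, hence countable. So for each open cover $\mathcal U$ there is a least $\delta(\mathcal U)<\omega_1$ such that $\{p\}\cup(I\setminus\delta(\mathcal U))$ is contained in a member of $\mathcal U$.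

Let $f_\delta$ be as in Lemma 3. Write $\delta_n=\delta(\mathcal U_n)$. In round $n$ play $\{p\}\cup(I\setminus\delta_n)\cup G_n$, where
$$G_n=\{\xi\in I\cap\delta_n: f_{\delta_n}(\xi)\le n\}\cup\{\xi\in I\cap\delta_{n-1}\cap\delta_n: f_{\delta_{n-1}}(\xi)\ne f_{\delta_n}(\xi)\},\tag{1}$$
the second set being omitted for $n=0$. The first set is finite because $f_{\delta_n}$ is finite-to-one, the second by coherence. So the move is legal: one member of $\mathcal U_n$ contains $\{p\}\cup(I\setminus\delta_n)$, and finitely many more cover $G_n$.

Suppose $\xi\in I$ is never covered. Then $\xi<\delta_n$ for all $n$. Since $\xi$ is in no $G_n$, consecutive values $f_{\delta_{n-1}}(\xi),f_{\delta_n}(\xi)$ agree, so $f_{\delta_n}(\xi)$ has a constant value $c$. But then $\xi\in G_n$ for every $n\ge c$, a contradiction. $\square$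

Keep the sentence "then $\xi<\delta_n$ for all $n$" in mind. It is where things go wrong in Section 6.

## 3. A longer recent memory reduces to two covers

Why ask about two covers, and not three? Because three can be simulated by two.

**Definition (information systems).** An *information system* is a sequence $W=(W(n))_{n<\omega}$ with $n\in W(n)\subseteq\{0,\dots,n\}$. A *$W$-strategy* for $\mathscr F$ is one whose move in round $n$ depends only on $n$ and $(\mathcal U_m)_{m\in W(n)}$. Round $m$ is *eventually forgotten* if $m\in W(n)$ for only finitely many $n$.

For a $k$-Markov strategy ($k\ge1$), $W(n)$ consists of the last $k$ rounds up to $n$, and every round is eventually forgotten. The same holds for $W(n)=\{\lfloor n/2\rfloor,\dots,n\}$, where $m\in W(n)$ forces $n\le 2m+1$, although the amount of memory grows without bound. If $W(n)$ consists of $0$, $n$ and, for $n\ge1$, $n-1$, then round $0$ is never forgotten and all others are.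

**Proposition 6.** Let $Y$ be any space and $W$ an information system in which every round is eventually forgotten. If $\mathscr F$ has a winning $W$-strategy in $\operatorname{Men}(Y)$, then $\mathscr F$ has a winning 2-Markov strategy.

The idea is to treat one round of the real game as a block of rounds of an imagined game. For a 3-Markov $\sigma$, let the blocks be $\{2j,2j+1\}$: when the real covers are $\mathcal V_{j-1},\mathcal V_j$, imagine that $\mathscr C$ has played $\mathcal V_{j-1},\mathcal V_{j-1},\mathcal V_j,\mathcal V_j$, and give both answers of $\sigma$ to the last two moves at once. The first of these needs the covers $\mathcal V_{j-1},\mathcal V_{j-1},\mathcal V_j$ and the second $\mathcal V_{j-1},\mathcal V_j,\mathcal V_j$, so two real covers are enough.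

*Proof.* Put $g(n)=\min W(n)$. Each $m$ lies in only finitely many $W(n)$, so $g(n)\to\infty$. Hence we may choose $0=b_0<b_1<\cdots$ with $g(n)\ge b_j$ for all $n\ge b_{j+1}$. Let $I_j=[b_j,b_{j+1})$. If $n\in I_j$ with $j\ge1$, then $n\ge b_j$ gives $g(n)\ge b_{j-1}$, so $W(n)\subseteq I_{j-1}\cup I_j$. If $n\in I_0$, then $W(n)\subseteq\{0,\dots,n\}\subseteq I_0$.

Let $\sigma$ be the winning $W$-strategy. For $j\ge1$ let $\tau_j(\mathcal V_{j-1},\mathcal V_j)$ be the union, over $n\in I_j$, of the answers of $\sigma$ in round $n$ when $\mathscr C$ plays $\mathcal V_{j-1}$ in all rounds of $I_{j-1}$ and $\mathcal V_j$ in all rounds of $I_j$; these answers are determined by this information because $W(n)\subseteq I_{j-1}\cup I_j$. Define $\tau_0(\mathcal V_0)$ likewise from $I_0$. Since $\mathcal V_j$ is the current cover in each round $n\in I_j$, we have a finite union of sets each covered by finitely many members of $\mathcal V_j$. So $\tau$ is a legal 2-Markov strategy. Against $\mathcal V_0,\mathcal V_1,\dots$ it covers exactly what $\sigma$ covers when $\mathscr C$ plays each $\mathcal V_j$ throughout $I_j$, and that is all of $Y$. $\square$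

## 4. All regular spaces of height two and size at most $\aleph_1$

**Proposition 7.** If $\mathscr F\uparrow\operatorname{Men}(Y)$ and $Y$ is regular $T_1$ and scattered of height $\le2$ with $|Y|\le\aleph_1$, then $\mathscr F$ has a winning 2-Markov strategy.

*Proof.* We cut $Y$ into countably many pieces to which Lemma 5 applies.

First, $Y$ is Lindelöf: given an open cover $\mathcal U$, let $\mathscr C$ play $\mathcal U$ in every round. The winning play of $\mathscr F$ covers $Y$, and each answer is covered by finitely many members of $\mathcal U$, so countably many members suffice.

The set $Y'$ is closed, as the complement of the isolated points, and it is discrete because $Y''=\emptyset$. So $Y'$ is countable. Let $p\in Y'$. Since $p$ is isolated in $Y'$, the set $Y'\setminus\{p\}$ is closed in $Y'$ and hence in $Y$. By regularity there is an open $V_p\ni p$ with $\overline{V_p}\cap Y'=\{p\}$. A point of $\overline{V_p}\setminus Y'$ is isolated in $Y$, and its singleton, being an open neighborhood of it, meets $V_p$; so the point is in $V_p$. Hence $\overline{V_p}=V_p$ and $V_p$ is clopen. As a closed subset of $Y$ it is Lindelöf, and $p$ is its only non-isolated point.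

The set $Y\setminus\bigcup_{p\in Y'}V_p$ is closed and consists of isolated points, so it is countable. Thus $Y$ is the union of countably many sets $V_p$ and singletons. Lemma 5 provides a winning 2-Markov strategy on each of them, and Lemma 4 glues these. $\square$

## 5. A space with three levels

So far the guess has survived every test. It fails one level higher.

**Theorem 8.** In ZFC there is a zero-dimensional Hausdorff Lindelöf P-space $X$ with $|X|=\aleph_1$ and Cantor–Bendixson height $3$ such that
$$\mathscr F\uparrow\operatorname{Men}(X)\qquad\text{but}\qquad\mathscr F\underset{2\text{-mark}}{\not\uparrow}\operatorname{Men}(X).$$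

The space is a two-step version of $L$: the isolated points of $L$ are replaced by whole copies of $L$. Let
$$X=\{\emptyset\}\cup\{(\alpha):\alpha<\omega_1\}\cup\{(\alpha,\beta):\alpha,\beta<\omega_1\}.$$
A set $U\subseteq X$ is open iff

* $\emptyset\in U$ implies that there is $\gamma<\omega_1$ such that $(\alpha)\in U$ and $(\alpha,\beta)\in U$ for all $\alpha\ge\gamma$ and all $\beta<\omega_1$;
* for each $\alpha$, $(\alpha)\in U$ implies that there is $\gamma<\omega_1$ such that $(\alpha,\beta)\in U$ for all $\beta\ge\gamma$.

Write $X_\alpha=\{(\alpha)\}\cup\{(\alpha,\beta):\beta<\omega_1\}$.

The covers that matter are indexed by a single cutoff. For $0<\delta<\omega_1$ let $\delta^{\le2}$ be the countable set of sequences of length $\le2$ with entries $<\delta$. Let $\mathcal U(\delta)=\{P^\delta_s:s\in\delta^{\le2}\}$, where for $\alpha,\beta<\delta$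
$$P^\delta_\emptyset=\{\emptyset\}\cup\bigcup_{\alpha'\ge\delta}X_{\alpha'},\qquad P^\delta_{(\alpha)}=\{(\alpha)\}\cup\{(\alpha,\beta'):\beta'\ge\delta\},\qquad P^\delta_{(\alpha,\beta)}=\{(\alpha,\beta)\}.$$
Which cell contains a point $(\alpha,\beta)$ depends on the cutoff in this way:
$$(\alpha,\beta)\in\begin{cases}P^\delta_\emptyset&\text{if }\alpha\ge\delta,\\ P^\delta_{(\alpha)}&\text{if }\alpha<\delta\le\beta,\\ P^\delta_{(\alpha,\beta)}&\text{if }\alpha,\beta<\delta.\end{cases}\tag{2}$$
For instance, $(3,\omega)$ lies in $P^\omega_{(3)}$, an uncountable cell, but in the singleton cell $P^{\omega+1}_{(3,\omega)}$.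

**Lemma 9.** $X$ is a zero-dimensional Hausdorff Lindelöf P-space of size $\aleph_1$ and height $3$. Each $\mathcal U(\delta)$ is a countable partition of $X$ into nonempty clopen sets, and every open cover of $X$ is refined by some $\mathcal U(\delta)$.

*Proof.* *Topology and P-space.* The empty set and $X$ are open. In a union of open sets, each point $\emptyset$ or $(\alpha)$ of the union lies in one of the sets, and the $\gamma$ that works there works for the union. In a countable intersection of open sets, the countably many $\gamma$'s have a countable upper bound, which works. So we have a topology, closed under countable intersections.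

*The covers $\mathcal U(\delta)$.* The cells are open straight from the definition. They partition $X$: this is (2) for the points $(\alpha,\beta)$, while $(\alpha)$ lies in $P^\delta_\emptyset$ if $\alpha\ge\delta$ and in $P^\delta_{(\alpha)}$ if $\alpha<\delta$, and $\emptyset\in P^\delta_\emptyset$. Each $P^\delta_s$ contains the point $s$, so it is nonempty. A cell of a partition into open sets is clopen.

*Base and separation.* The sets $P^\delta_s$ form a base. Let $U$ be open. If $\emptyset\in U$, then $P^\gamma_\emptyset\subseteq U$ for some $\gamma>0$. If $(\alpha)\in U$, with $(\alpha,\beta)\in U$ for all $\beta\ge\gamma$, then $P^\delta_{(\alpha)}\subseteq U$ for $\delta=\max(\gamma,\alpha+1)$. If $(\alpha,\beta)\in U$, take $P^\delta_{(\alpha,\beta)}$ with $\delta>\alpha,\beta$. So $X$ is zero-dimensional. Two distinct points $s,t$ lie in the different cells $P^\delta_s,P^\delta_t$ of the partition $\mathcal U(\delta)$ once $\delta$ exceeds all their entries. So $X$ is Hausdorff.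

*Refinement.* Let $\mathcal U$ be an open cover. Since $P^\gamma_\emptyset$ shrinks as $\gamma$ grows, there is $\gamma_\emptyset<\omega_1$ such that some member of $\mathcal U$ contains $P^\gamma_\emptyset$ for all $\gamma\ge\gamma_\emptyset$ with $\gamma>0$. For each $\alpha$ choose $\gamma_\alpha<\omega_1$ such that some member of $\mathcal U$ contains $\{(\alpha)\}\cup\{(\alpha,\beta):\beta\ge\gamma_\alpha\}$. We need a $\delta$ closed under $\alpha\mapsto\gamma_\alpha$. Put
$$\delta_0=\gamma_\emptyset+1,\qquad\delta_{i+1}=\sup\bigl(\{\delta_i\}\cup\{\gamma_\alpha:\alpha<\delta_i\}\bigr)+1,\qquad\delta=\sup_i\delta_i<\omega_1.$$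
Then $\delta\ge\gamma_\emptyset$, so $P^\delta_\emptyset$ lies in a member of $\mathcal U$. If $\alpha<\delta$, then $\alpha<\delta_i$ for some $i$, so $\gamma_\alpha\le\delta_{i+1}\le\delta$ and $P^\delta_{(\alpha)}$ lies in a member of $\mathcal U$. Singleton cells do so trivially. Since $\mathcal U(\delta)$ is countable, choosing for each cell a member of $\mathcal U$ containing it gives a countable subcover; so $X$ is Lindelöf.

*Size and height.* Clearly $|X|=\aleph_1$. The isolated points of $X$ are the $(\alpha,\beta)$. In $X'=\{\emptyset\}\cup\{(\alpha):\alpha<\omega_1\}$ the points $(\alpha)$ are isolated and $\emptyset$ is not, so $X''=\{\emptyset\}$ and $X'''=\emptyset$. $\square$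

Fix for each open cover $\mathcal U$ of $X$ a $\delta(\mathcal U)$ such that $\mathcal U(\delta(\mathcal U))$ refines $\mathcal U$.

**Theorem 10.** $\mathscr F\uparrow\operatorname{Men}(X)$.

*Proof.* $\mathscr F$ even wins by covering with a single member of $\mathcal U_n$ in each round. In round $0$ let $\delta=\delta(\mathcal U_0)$ and play a member of $\mathcal U_0$ containing $P^\delta_\emptyset$. The uncovered set is contained in $X\setminus P^\delta_\emptyset=\bigcup_{\alpha<\delta}X_\alpha$. Enumerate $\delta=\{\alpha_i:i<\omega\}$, with repetitions if necessary, and partition $\omega\setminus\{0\}$ into infinite sets $N_i$, $i<\omega$.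

The rounds of $N_i$ take care of $X_{\alpha_i}$. In the first of them play a member of $\mathcal U_n$ containing $(\alpha_i)$; being open, it contains $(\alpha_i,\beta)$ for all $\beta$ from some countable ordinal on, so only countably many points of $X_{\alpha_i}$ are left. In the remaining rounds of $N_i$ cover those points one at a time. In the end every point of $X$ is covered. $\square$

This strategy never forgets $\mathcal U_0$ nor the cover presented in the first round of any $N_i$.

## 6. Two arguments from height two, and why neither carries over

**Lifting the coherent functions.** To support the guess on $X$, one would lift the strategy of Lemma 5. Let $\delta_n=\delta(\mathcal U_n)$, let $G_n\subseteq\delta_n$ be the finite set (1) with $I=\omega_1$, and in round $n$ play the cells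
$$P^{\delta_n}_\emptyset,\qquad P^{\delta_n}_{(\alpha)}\ (\alpha\in G_n),\qquad P^{\delta_n}_{(\alpha,\beta)}\ (\alpha,\beta\in G_n).$$
This is legal and 2-Markov. Suppose $(\alpha,\beta)$ is never covered. By (2), $\alpha<\delta_n$ for all $n$. If $\alpha$ were in only finitely many $G_n$, the values $f_{\delta_n}(\alpha)$ would be eventually constant and $\alpha$ would be in all late $G_n$; so $\alpha\in G_n$ for infinitely many $n$, and up to here the argument goes through.

Now for $\beta$. In a round with $\alpha\in G_n$ the cell $P^{\delta_n}_{(\alpha)}$ is played, so (2) gives $\beta<\delta_n$. In a round with $\alpha\notin G_n$ nothing gives this. The sentence "then $\xi<\delta_n$ for all $n$" from Lemma 5 is therefore not available for $\xi=\beta$, and it is needed: the comparison of $f_{\delta_{n-1}}(\beta)$ with $f_{\delta_n}(\beta)$ makes sense only if $\beta$ is below both cutoffs. If $\alpha\notin G_n$ for even $n$, then $\mathscr C$ can have $\delta_n\le\beta$ in all even rounds. Then no two consecutive cutoffs exceed $\beta$, and $\mathscr F$ never sees two numberings of a set containing $\beta$ in succession.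

**Counting as for one cover.** To refute the guess, one would take the argument that no 1-Markov strategy wins on $L$. For a fixed previous cutoff $\delta'$, Lemma 2 says that only finitely many points are bad for round $n$, meaning that the answers to the pairs of cutoffs $\delta',\delta$ cover them for all larger $\delta$. But the bad set depends on $\delta'$. We have to choose the point outside the bad sets, and then the cutoffs, depending on the point; but these cutoffs are themselves the $\delta'$ of the next rounds. There are uncountably many possible $\delta'$, and the union of their bad sets need not be countable. Lemma 5 shows that on $L$ this circle really cannot be broken.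

**Breaking the circle with two coordinates.** On $X$, the failed lift tells $\mathscr C$ what to do: aim at a point $(\alpha,\beta)$ and alternate between cutoffs $\delta_n$ (for even $n$) and $\varepsilon_n$ (for odd $n$) with
$$\alpha<\delta_n\le\beta<\varepsilon_n.\tag{3}$$
In even rounds the point sits in the cell $P^{\delta_n}_{(\alpha)}$, which knows only $\alpha$. So the even cutoffs can be chosen before $\beta$, once $\alpha$ is known. The order of choice is: first $\alpha$, then all $\delta_n$, then $\beta$, then all $\varepsilon_n$. Look at the two types of consecutive pairs.

An odd round sees the pair $\delta_{n-1},\varepsilon_n$. The earlier cutoff $\delta_{n-1}$ is fixed before $\beta$, so there are only countably many bad sets to avoid, and counting works as for one cover.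

An even round sees the pair $\varepsilon_{n-1},\delta_n$. Here the earlier cutoff is chosen much later than $\delta_n$, so $\mathscr C$ cannot know it when choosing $\alpha$ and $\delta_n$. But for a given $\delta_n$ the set of cells met by $\mathscr F$'s answer has only countably many possible values, whereas there are uncountably many $\varepsilon$. So the answer takes one and the same shape for uncountably many $\varepsilon$. If $\mathscr C$ promises to choose $\varepsilon_{n-1}$ from those, the shape of the answer is known in advance. And since Lemma 2 needs only an uncountable set $E$ of available cutoffs, the promise does no harm in the odd rounds.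

## 7. No 2-Markov strategy wins on $X$

**Theorem 11.** $\mathscr F\underset{2\text{-mark}}{\not\uparrow}\operatorname{Men}(X)$.

*Proof.* Fix a 2-Markov strategy for $\mathscr F$. We defeat it with covers of the form $\mathcal U(\delta)$.

**Step 0 (finite records of the answers).** This step replaces the answers of $\mathscr F$ by finite sets, so that we can count. For $n\ge1$ and $0<\delta',\delta<\omega_1$ let $A_n(\delta',\delta)\subseteq\delta^{\le2}$ be the set of those $s$ for which $P^\delta_s$ meets the answer in round $n$ to the last two moves $\mathcal U(\delta'),\mathcal U(\delta)$. Let $A_0(\delta)\subseteq\delta^{\le2}$ be defined likewise for round $0$ and the move $\mathcal U(\delta)$. The answer is covered by finitely many cells, and $\mathcal U(\delta)$ is a partition, so the answer meets only those cells. Hence these sets are finite. If the cell of a point is not recorded, the point is not covered in that round.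

**Step 1 (freezing the even answers).** This step makes the record of an even round independent of the previous cutoff, for uncountably many previous cutoffs. Let $n\ge2$ be even and $0<\delta<\omega_1$. The countable set $\delta^{\le2}$ has only countably many finite subsets, and every $\varepsilon$ with $0<\varepsilon<\omega_1$ is assigned one of them, namely $A_n(\varepsilon,\delta)$. So there is a finite $K_n(\delta)\subseteq\delta^{\le2}$ such that
$$E_n(\delta)=\{\varepsilon<\omega_1:\ \varepsilon>0,\ A_n(\varepsilon,\delta)=K_n(\delta)\}$$
is uncountable. Fix such a $K_n(\delta)$. Put $K_0(\delta)=A_0(\delta)$; round $0$ has no previous cutoff.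

**Step 2 (choosing $\alpha$ and the even cutoffs).** This step finds an $\alpha$ whose cell can be left out of all frozen even answers at once: *there is $\alpha<\omega_1$ such that for every even $n$ there is $\delta_n$ with $\alpha<\delta_n<\omega_1$ and $(\alpha)\notin K_n(\delta_n)$.* For a fixed even $n$ apply Lemma 2 with $E=\omega_1\setminus\{0\}$ and $B(\delta)=\{\alpha:(\alpha)\in K_n(\delta)\}$, which is finite. It says that
$$\{\alpha<\omega_1:\ (\alpha)\in K_n(\delta)\text{ for every }\delta\text{ with }\alpha<\delta<\omega_1\}$$
is finite. The union of these sets over all even $n$ is countable, so we can choose $\alpha<\omega_1$ outside it. For each even $n$ this gives a $\delta_n$ as required. Fix $\alpha$ and all $\delta_n$, $n$ even.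

**Step 3 (choosing $\beta$ and the odd cutoffs).** This step finds a $\beta$ that the odd answers can be made to miss, while the odd cutoffs stay in the uncountable sets of Step 1. For odd $n$, both $\delta_{n-1}$ and $\delta_{n+1}$ are already fixed. Let
$$Z_n=\{\beta<\omega_1:\ (\alpha,\beta)\in A_n(\delta_{n-1},\varepsilon)\text{ for every }\varepsilon\in E_{n+1}(\delta_{n+1})\text{ with }\varepsilon>\beta\}.$$
By Lemma 2, applied to the uncountable set $E=E_{n+1}(\delta_{n+1})$ and the finite sets $B(\varepsilon)=\{\beta:(\alpha,\beta)\in A_n(\delta_{n-1},\varepsilon)\}$, each $Z_n$ is finite. So $\bigcup_{n\text{ odd}}Z_n$ is countable, and the countably many $\delta_n$ ($n$ even) have a countable upper bound. Hence we may choose $\beta<\omega_1$ with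
$$\beta\ge\delta_n\ \text{ for all even }n\qquad\text{and}\qquad\beta\notin\bigcup_{n\text{ odd}}Z_n.$$
Since $\beta\notin Z_n$, for each odd $n$ we can choose
$$\varepsilon_n\in E_{n+1}(\delta_{n+1}),\qquad\varepsilon_n>\beta,\qquad(\alpha,\beta)\notin A_n(\delta_{n-1},\varepsilon_n).\tag{4}$$

**Step 4 (the play).** This step puts the choices together and checks that $(\alpha,\beta)$ escapes in every round. Let $\mathscr C$ play
$$\mathcal U(\delta_0),\ \mathcal U(\varepsilon_1),\ \mathcal U(\delta_2),\ \mathcal U(\varepsilon_3),\ \dots.$$
The inequalities (3) hold: $\alpha<\delta_n\le\beta$ for even $n$, and $\alpha<\delta_0\le\beta<\varepsilon_n$ for odd $n$.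

*Even $n$.* By (2), the cell of $\mathcal U(\delta_n)$ containing $(\alpha,\beta)$ is $P^{\delta_n}_{(\alpha)}$. If $n=0$, then $A_0(\delta_0)=K_0(\delta_0)\not\ni(\alpha)$. If $n\ge2$, the last two moves are $\mathcal U(\varepsilon_{n-1}),\mathcal U(\delta_n)$. By (4) for the odd number $n-1$, we have $\varepsilon_{n-1}\in E_n(\delta_n)$, so $A_n(\varepsilon_{n-1},\delta_n)=K_n(\delta_n)\not\ni(\alpha)$. In both cases the answer misses the cell.

*Odd $n$.* By (2), the cell of $\mathcal U(\varepsilon_n)$ containing $(\alpha,\beta)$ is $P^{\varepsilon_n}_{(\alpha,\beta)}$. The last two moves are $\mathcal U(\delta_{n-1}),\mathcal U(\varepsilon_n)$, and $(\alpha,\beta)\notin A_n(\delta_{n-1},\varepsilon_n)$ by (4). So the answer misses the cell.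

Thus $(\alpha,\beta)$ is never covered, and the strategy is not winning. $\square$

Lemma 9, Theorem 10 and Theorem 11 together prove Theorem 8.

## 8. How much memory is needed on $X$ and on $\omega\times X$

**Theorem 12.**

(a) Let $Y$ be any space and $W$ an information system in which every round is eventually forgotten. If $\mathscr F$ has a winning $W$-strategy in $\operatorname{Men}(Y)$, then $\mathscr F$ has a winning 2-Markov strategy. Hence on $X$ no such $W$-strategy wins; in particular no $k$-Markov strategy wins, for any $k$.

(b) On $X$, remembering one move is exactly what is missing: $\mathscr F$ has a winning strategy depending only on $n,\mathcal U_0,\mathcal U_{n-1},\mathcal U_n$, but none depending only on $n,\mathcal U_0,\mathcal U_n$.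

(c) Let $Z=\omega\times X$ ($\omega$ discrete). Then $Z$ is a zero-dimensional Hausdorff Lindelöf P-space of size $\aleph_1$ and height $3$, and $\mathscr F\uparrow\operatorname{Men}(Z)$, but no $W$-strategy wins if all but finitely many rounds are eventually forgotten. So on $Z$, $\mathscr F$ must permanently retain access to infinitely many moves of $\mathscr C$.

(d) If $\mathscr F\uparrow\operatorname{Men}(Y)$ and $Y$ is countable, then $\mathscr F$ has a winning 1-Markov strategy. If $\mathscr F\uparrow\operatorname{Men}(Y)$ and $Y$ is regular $T_1$ and scattered of height $\le2$ with $|Y|\le\aleph_1$, then $\mathscr F$ has a winning 2-Markov strategy. Thus, for a space as in Theorem 8, size $\aleph_1$ is least possible, and among regular scattered spaces of that size height $3$ is least possible.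

**Proof of (a).** The first statement is Proposition 6. The second follows from it and Theorem 11. In a $k$-Markov strategy every round is eventually forgotten, which gives the third.

**Proof of (d).** The two statements are Propositions 1 and 7. A 1-Markov strategy is in particular 2-Markov, so a space on which $\mathscr F$ wins with perfect information but not with a 2-Markov strategy is uncountable, and if it is regular $T_1$, scattered and of size $\aleph_1$, its height is at least $3$. The space $X$ attains both bounds; it is regular because it is zero-dimensional, and $T_1$ because it is Hausdorff.

**Proof of (b), a winning strategy with $\mathcal U_0$ kept.** The first cover is used to remove $\emptyset$, and what is left is a countable union of spaces of the type of $L$. In round $0$ let $\delta=\delta(\mathcal U_0)$ and play $P^\delta_\emptyset$, which lies in one member of $\mathcal U_0$. What remains lies in $\bigcup_{\alpha<\delta}X_\alpha$. Each $X_\alpha$ is $T_1$, has size $\aleph_1$ and exactly one non-isolated point, $(\alpha)$. It is Lindelöf, since a neighborhood of $(\alpha)$ contains all but countably many of its points. So Lemma 5 gives a winning 2-Markov strategy on each $X_\alpha$, and Lemma 4 gives one in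 $\operatorname{Men}(\bigcup_{\alpha<\delta}X_\alpha)$. Fix one such strategy for each $\delta$, and use it, on the restricted covers, in rounds $1,2,\dots$, counting from round $1$: round $1$ uses $\mathcal U_1$, and round $n\ge2$ uses $\mathcal U_{n-1},\mathcal U_n$. Which strategy is used depends only on $\mathcal U_0$. So the whole strategy depends only on $n,\mathcal U_0,\mathcal U_{n-1},\mathcal U_n$, and it wins.

**Proof of (b), no winning strategy from $n,\mathcal U_0,\mathcal U_n$.** Here $\mathscr C$ wastes round $0$ and then plays inside one $X_a$ as on $L$ against a 1-Markov strategy. Fix a strategy depending only on $n,\mathcal U_0,\mathcal U_n$, and let $\mathscr C$ play $\mathcal U(\omega)$ in round $0$. The answer meets only finitely many cells, so there is $a<\omega$ such that it misses $P^\omega_{(a)}$. For $n\ge1$ and $0<\delta<\omega_1$ let $A_n(\delta)$ be the set of $s\in\delta^{\le2}$ such that $P^\delta_s$ meets the answer in round $n$ to the current move $\mathcal U(\delta)$, with $\mathcal U_0=\mathcal U(\omega)$. As in Step 0, it is finite. By Lemma 2 with $E=\omega_1\setminus\{0\}$ and $B(\delta)=\{\beta:(a,\beta)\in A_n(\delta)\}$, for each $n\ge1$ only finitely many $\beta$ satisfy $(a,\beta)\in A_n(\delta)$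 for all $\delta>\beta$. So there is $\beta\in[\omega,\omega_1)$ for which this fails for every $n\ge1$, and we get $\delta_n>\beta$ with $(a,\beta)\notin A_n(\delta_n)$ for all $n\ge1$. Let $\mathscr C$ play $\mathcal U(\omega),\mathcal U(\delta_1),\mathcal U(\delta_2),\dots$. Since $a<\omega\le\beta<\delta_n$, by (2) the point $(a,\beta)$ lies in $P^\omega_{(a)}$ in round $0$ and in $P^{\delta_n}_{(a,\beta)}$ in round $n\ge1$. It is never covered.

**Proof of (c), the positive statements.** $Z$ is the disjoint sum of countably many clopen copies of $X$. A set is open in $Z$ iff its trace on each copy is open, so $Z$ is again a zero-dimensional Hausdorff P-space. It is Lindelöf as a countable union of Lindelöf spaces, and it has size $\aleph_1$. The derived sets are computed copy by copy, so the height is $3$. To win with perfect information, $\mathscr F$ partitions $\omega$ into infinite sets $M_i$, $i<\omega$, and in the rounds of $M_i$ plays the strategy of Theorem 10 on $\{i\}\times X$, with the covers restricted to this copy.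

**Proof of (c), the negative statement.** The plan is to spend the finitely many rounds that may be remembered forever on covers that say nothing about some copy of $X$, and then to use (a) on that copy. Let $W$ be an information system and $m$ such that every round $\ge m$ is eventually forgotten, and suppose that $\sigma$ is a winning $W$-strategy on $Z$. Let $\mathscr C$ play $\{\{i\}\times X:i<\omega\}$ in rounds $0,\dots,m-1$. Each of these finitely many answers is contained in finitely many copies, so some copy $\{i\}\times X$ is missed by all of them. Fix this $i$.

For an open cover $\mathcal V$ of $\{i\}\times X$ let $\mathcal V^+=\mathcal V\cup\{Z\setminus(\{i\}\times X)\}$, an open cover of $Z$. From round $m$ on let $\mathscr C$ play only covers of this form: $\mathcal V_n^+$ in round $m+n$. Let $\mathscr F$, in $\operatorname{Men}(\{i\}\times X)$, answer $\mathcal V_n$ in round $n$ with the trace on $\{i\}\times X$ of the answer of $\sigma$ in round $m+n$. This is legal: the answer of $\sigma$ is covered by finitely many members of $\mathcal V_n^+$, and the extra member does not meet the copy. It is winning: $\sigma$ covers $Z$, and the rounds before $m$ contribute nothing to this copy.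

How much memory does the new strategy use? The first $m$ covers are fixed once and for all, so its move in round $n$ depends only on $n$ and on the covers $\mathcal V_r$ with $r\in W^*(n)$, where
$$W^*(n)=\{r\ge0:\ m+r\in W(m+n)\}.$$
We have $n\in W^*(n)\subseteq\{0,\dots,n\}$, so $W^*$ is an information system. Round $r$ is eventually forgotten in $W^*$, because round $m+r$ is eventually forgotten in $W$. So $\mathscr F$ wins on $\{i\}\times X$, which is homeomorphic to $X$, with a $W^*$-strategy in which every round is eventually forgotten. This contradicts (a). Hence a winning $W$-strategy on $Z$ exists only if infinitely many rounds $m$ belong to $W(n)$ for infinitely many $n$, which is the last sentence of (c). $\square$
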